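\title{Growth of minimal graphs over domains of asymptotic angle at least $\pi$}

\begin{abstract}
Let $u\not\equiv0$ solve the minimal surface equation in an unbounded plane domain $D$ and vanish on $\partial D$. We prove that if $D$ has asymptotic angle $\beta\ge\pi$, then the order of growth of $u$ is at least $\pi/\beta$. No sign condition on $u$ and no regularity of $\partial D$ are assumed. For finite $\beta$ the bound holds even for the lower order, and it is attained for every $\beta\in[\pi,2\pi]$. The proof is a Carleman-type energy argument. Large gradients create an error term, which is absorbed because a counterexample would have to grow sublinearly.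
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Identify $\mathbb{R}^2$ with $\mathbb{C}$ and write $z=x+iy=re^{i\theta}$. Let $D\subsetneq\mathbb{C}$ be an unbounded domain. We consider functions $u\in C^2(D)\cap C(\overline D)$ with
\begin{equation}\label{eq:mse}
\operatorname{div}\frac{\nabla u}{W}=0\ \text{ in }D,\qquad u=0\ \text{ on }\partial D,\qquad\text{where } W=\sqrt{1+|\nabla u|^2}.
\end{equation}
The divergence is twice the mean curvature of the graph of $u$, so the graph is a minimal surface whose boundary lies in the horizontal plane. A solution is \emph{non-trivial} if $u\not\equiv0$; it may change sign. On a bounded domain the maximum principle would force $u\equiv0$, so a non-trivial solution is sustained from infinity. We ask how slowly it can grow, in terms of the room that $D$ leaves at infinity.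

Growth is measured by the \emph{order}
\[
\alpha=\limsup_{|z|\to\infty,\ z\in D}\frac{\log|u(z)|}{\log|z|},
\]
and room by the circular sections $C_r=D\cap\{|z|=r\}$. Let $\operatorname{meas}_\theta(C_r)$ be the angular measure of $C_r$, with one convention: if $D$ is not simply connected and contains the whole circle $|z|=r$, then $\operatorname{meas}_\theta(C_r)=+\infty$. The \emph{asymptotic angle} of $D$ is
\[
\beta=\limsup_{r\to\infty}\operatorname{meas}_\theta(C_r).
\]
Thus $\beta\in[0,2\pi]\cup\{\infty\}$, and a sector of opening $\beta$ has asymptotic angle $\beta$.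

Where $|\nabla u|$ is small, $W$ is close to $1$ and \eqref{eq:mse} is close to the Laplace equation. In the sector $|\theta|<\beta/2$ the harmonic function $r^{\pi/\beta}\cos(\pi\theta/\beta)$ vanishes on the sides and has order $\pi/\beta$. Its gradient has size $r^{\pi/\beta-1}$. For $\beta<\pi$ this tends to infinity and the comparison with the Laplace equation is meaningless; in fact, by a theorem of Nitsche, \eqref{eq:mse} has only the trivial solution if $D$ is contained in a sector of opening less than $\pi$. For $\beta=\pi$ the function $u=x$ on the half plane $x>0$ solves both equations and has order $1$. For $\beta>\pi$ the gradient of the harmonic function tends to zero, and one expects the harmonic exponent to be the right one. This leads to the following question, which is Problem~3 of \cite{growth}.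

\begin{quote}
If $D$ has asymptotic angle $\beta\ge\pi$, must the order of every non-trivial solution of \eqref{eq:mse} be at least $\pi/\beta$?
\end{quote}

The answer is yes. In all statements below, $D\subsetneq\mathbb{C}$ is an unbounded domain with no regularity assumption on $\partial D$, and $u$ is a non-trivial solution of \eqref{eq:mse} with no sign assumption.

\begin{theorem}\label{thm:order}
If $D$ has asymptotic angle $\beta\in[\pi,\infty]$, then $\alpha\ge\pi/\beta$, where $\pi/\infty=0$.
\end{theorem}

The proof sees only the longest arc of $C_r$, not its total measure, and it gives growth at all large radii, not only along a sequence. To state this, put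
\[
M(r)=\sup_{C_r}|u| .
\]
For $a\in\mathbb{R}$, the inequality $M(r)\le r^a$ says that $|u(z)|\le|z|^a$ on $C_r$; hence $\alpha=\limsup_{r\to\infty}\log M(r)/\log r$. Let $\ell(r)$ be the supremum of the angular lengths of the component arcs of $C_r$, with $\ell(r)=+\infty$ if $D$ contains the circle $|z|=r$, and put
\[
\beta^*=\limsup_{r\to\infty}\ell(r).
\]

\begin{theorem}\label{thm:strong}
Suppose that $\beta^*<\infty$.
\begin{itemize}
\item[(a)] If $\alpha<1$, then for each $\kappa>0$, with $\vartheta(t)=\max(\ell(t),\kappa)$, there are $c,r_0>0$ such that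
\[
M(2r)\ \ge\ c\,\exp\Big(\pi\int_{r_0}^r\frac{dt}{t\,\vartheta(t)}\Big)\qquad(r\ge r_0).
\]
\item[(b)] The lower order satisfies
\[
\liminf_{r\to\infty}\frac{\log M(r)}{\log r}\ \ge\ \frac{\pi}{\max(\pi,\beta^*)}=\min\Big(1,\frac{\pi}{\beta^*}\Big).
\]
In particular, if $\pi\le\beta<\infty$, then $M(r)\ge r^{\pi/\beta-o(1)}$ as $r\to\infty$.
\end{itemize}
\end{theorem}

Part (a) is the exact analogue of the classical Carleman--Tsuji estimate; when $\vartheta$ is a constant $b$, its right side is $c\,(r/r_0)^{\pi/b}$.

\begin{theorem}\label{thm:sharp}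
For every $\beta\in[\pi,2\pi]$ there are a simply connected domain $D$ with asymptotic angle $\beta$ and a positive solution of \eqref{eq:mse} in $D$ of order exactly $\pi/\beta$. For $\beta=\infty$, the catenoid $u=\operatorname{arccosh}|z|$ on $\{|z|>1\}$ has order $0$.
\end{theorem}

So Theorem~\ref{thm:order} is sharp for every value of $\beta$ that it allows. Two views of the catenoid show what the definitions measure and why the heuristic above is not yet a proof.

\begin{example}\label{ex:cat}
(i) For $u=\operatorname{arccosh}|z|$ on $\{|z|>1\}$ we have $u_r=(r^2-1)^{-1/2}$ and $W=r(r^2-1)^{-1/2}$, so $\nabla u/W=z/|z|^2$, which is divergence free. Here $u\sim\log|z|$ has order $0$. The domain contains whole circles, and this is why such circles are given measure $+\infty$ rather than $2\pi$. Although $u$ grows slowly, $|\nabla u|\to\infty$ at every boundary point: slow growth does not give a small gradient near $\partial D$.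

(ii) Rotating this catenoid in $\mathbb{R}^3$ so that its axis is the $x$-axis gives the solution $u=\sqrt{\cosh^2x-y^2}$ on the simply connected domain $D=\{|y|<\cosh x\}$. For $r>1$ the part of the circle $|z|=r$ outside $D$ contains $\pm ir$ and lies in the strip $|x|\le\operatorname{arccosh}r$, so its angular measure tends to $0$. Hence $\beta=2\pi$ but $\beta^*=\pi$. Theorem~\ref{thm:order} gives $\alpha\ge\frac12$, while Theorem~\ref{thm:strong}(b) gives lower order at least $1$.
\end{example}

Section~\ref{sec:model} runs the argument for harmonic functions in a sector and isolates the one step that breaks for \eqref{eq:mse}. Section~\ref{sec:energy} sets up the energy, Section~\ref{sec:circle} repairs the broken step, and Sections~\ref{sec:sublinear}--\ref{sec:sharp} prove the theorems.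

\section{The harmonic model and the obstacle}\label{sec:model}

The sharp constant comes from \emph{Wirtinger's inequality}: if $\phi$ is Lipschitz on $[0,L]$ and $\phi(0)=\phi(L)=0$, then
\begin{equation}\label{eq:wirt}
\int_0^L\phi^2\,ds\le\Big(\frac L\pi\Big)^2\int_0^L\phi'^2\,ds ,
\end{equation}
with equality for $\phi=\sin(\pi s/L)$.

Let $v\not\equiv0$ be harmonic in the sector $|\theta|<\beta/2$ and zero on its sides, and assume in this section that $v$ is regular enough at the boundary for Green's formula. Let $A_0(r)$ be the integral of $|\nabla v|^2$ over the part of the sector in $|z|<r$. The arc $C_r$ has length $\Lambda=\beta r$. Write $v_r$ and $v_s$ for the radial and tangential derivatives. Green's formula turns the energy into a flux through $C_r$, because $v=0$ on the sides. The inequality $|v\,v_r|\le\frac{\Lambda}{2\pi}v_r^2+\frac{\pi}{2\Lambda}v^2$ and \eqref{eq:wirt} then give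
\[
A_0(r)=\int_{C_r}v\,v_r\,ds\le\frac{\Lambda}{2\pi}\int_{C_r}v_r^2\,ds+\frac{\pi}{2\Lambda}\cdot\frac{\Lambda^2}{\pi^2}\int_{C_r}v_s^2\,ds=\frac{\beta r}{2\pi}\,A_0'(r).
\]
Integrating $A_0'/A_0\ge 2\pi/(\beta r)$ yields $A_0(r)\ge c\,r^{2\pi/\beta}$. A cutoff argument (the proof of \eqref{eq:cacc} below with $W$ replaced by $1$) bounds $A_0(r)$ by $12\pi$ times the supremum of $v^2$ in $|z|<2r$. So $v$ has order at least $\pi/\beta$. Nothing is lost in the differential inequality: for $v=r^\lambda\cos\lambda\theta$ with $\lambda=\pi/\beta$ we have $|\nabla v|^2=\lambda^2r^{2\lambda-2}$, so $A_0(r)=\frac\pi2r^{2\lambda}$ and $A_0'/A_0=2\pi/(\beta r)$.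

For \eqref{eq:mse}, multiplying the equation by $u$ and integrating by parts produces the energy density $|\nabla u|^2/W$ and the flux density $u\,u_r/W$. On an arc of length $L$ write $f=u$, $g=u_r$ and $p=|\nabla u|$, so that $p^2=f'^2+g^2$ and $W=\sqrt{1+p^2}$. We need an inequality
\begin{equation}\label{eq:goal}
\int_0^L\frac{|f||g|}{W}\,ds\le K\int_0^L\frac{p^2}{W}\,ds
\end{equation}
with $K$ close to $L/2\pi$. The density $p^2/W$ is about $p^2$ for small $p$, but it never exceeds $p$: a ramp on which $f$ climbs from $0$ to $M$ with $g=0$ costs at most $M$, however steep it is. This destroys \eqref{eq:goal} with $K=L/2\pi$ for general pairs $(f,g)$. Let $f$ climb to height $M$ on two ramps of width $\eta$ at the ends, where $g=0$, and let $f=M$, $g=1$ in between. As $\eta\to0$ the left side tends to $ML/\sqrt2$, while $\int p^2/W\le 2M+L$. For $M=L$ this forces $K\ge L/(3\sqrt2)>L/2\pi$.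

For $M$ much smaller than $L$ the balance is reversed. A ramp of slope at least $1$ costs at least $M/\sqrt2$, whereas the extremal profile $M\sin(\pi s/L)$ has $\int f'^2=\pi^2M^2/(2L)$, which is far smaller. Steep pieces are then wasteful, and we shall prove \eqref{eq:goal} with a constant that differs from the harmonic one by a factor $1+O(M^2/L^2)$. On a circle of radius $r$ this factor is $1+O(M(r)^2/r^2)$. A counterexample to Theorem~\ref{thm:order} has order below $\pi/\beta\le1$, so $M(r)\le r^a$ with $a<1$, and the error is integrable against $dr/r$. This is the role of the hypothesis $\beta\ge\pi$.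

\section{Circles, the maximum principle and the energy}\label{sec:energy}

From now on $u$ is a non-trivial solution of \eqref{eq:mse}. Put $D_r=D\cap\{|z|<r\}$ and
\[
A(r)=\iint_{D_r}\frac{|\nabla u|^2}{W}\,dx\,dy .
\]
Call $r$ \emph{cut} if the circle $|z|=r$ is not contained in $D$. For cut $r$, the set $C_r$ is a proper open subset of the circle, hence a countable disjoint union of open arcs. The endpoints of these arcs lie on $\partial D$, so $u$ vanishes there; this is what Wirtinger's inequality needs. Also $\ell(r)\le\operatorname{meas}_\theta(C_r)\le2\pi$ for cut $r$.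

\begin{lemma}\label{lem:circles}
If $\beta^*<\infty$, then all large $r$ are cut. If $\beta<\infty$, then all large $r$ are cut and $\beta^*\le\beta$.
\end{lemma}

\begin{proof}
The first claim is the convention on $\ell$. Let $\beta<\infty$. If $D$ is not simply connected, all large $r$ are cut by the convention on $\operatorname{meas}_\theta$. If $D$ is simply connected, its complement in the Riemann sphere is connected and contains $\infty$ and some finite point $z_0$. A circle $|z|=r>|z_0|$ inside $D$ would separate these two points, so every $r>|z_0|$ is cut. Finally $\ell(r)\le\operatorname{meas}_\theta(C_r)$ for cut $r$ gives $\beta^*\le\beta$.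
\end{proof}

\begin{lemma}\label{lem:max}
If $D_r\ne\emptyset$, then $C_r\ne\emptyset$ and $\sup_{D_r}|u|\le M(r)<\infty$. The function $M$ is nondecreasing on the set of such $r$ and positive for large $r$. If $M(r)>0$, then $|u|$ takes the value $M(r)$ at a point of $C_r$.
\end{lemma}

\begin{proof}
Since $D$ is connected, unbounded and meets $|z|<r$, it meets $|z|=r$. Expanding the divergence, \eqref{eq:mse} reads $\mathcal{L}u=0$ for
\[
\mathcal{L}=(1+u_y^2)\,\partial_{xx}-2u_xu_y\,\partial_{xy}+(1+u_x^2)\,\partial_{yy},
\]
whose coefficient matrix is positive definite (its determinant is $W^2$). At an interior maximum of a $C^2$ function $\phi$ the Hessian is negative semidefinite, so $\mathcal{L}\phi\le0$ there. For $\eta>0$ we have $\mathcal{L}(\pm u+\eta x^2)=2\eta(1+u_y^2)>0$, so $\pm u+\eta x^2$ attains its maximum over the compact set $\overline{D_r}$ on $\partial D_r\subset\partial D\cup C_r$. Letting $\eta\to0$ and using $u=0$ on $\partial D$ gives $\sup_{D_r}|u|\le M(r)$. Since $C_\rho\subset D_r$ for $\rho<r$, the function $M$ is nondecreasing, and it is eventually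 positive because $u\not\equiv0$. On the compact set $\overline{C_r}$ the continuous function $|u|$ has a finite maximum, and it vanishes on $\overline{C_r}\setminus C_r\subset\partial D$.
\end{proof}

Green's formula is not available directly: $\partial D$ is arbitrary and $\nabla u$ may be unbounded near it. We therefore test the equation with a truncation of $u$ that vanishes near $\partial D$. The truncation treats both signs of $u$ at once.

\begin{lemma}\label{lem:energy}
The function $A$ is finite, nondecreasing, locally absolutely continuous, and positive for large $r$. For almost every $r$ with $D_r\neq\emptyset$,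
\begin{equation}\label{eq:flux}
A(r)\le\int_{C_r}\frac{|u||u_r|}{W}\,ds\le2\pi rM(r)\qquad\text{and}\qquad A'(r)=\int_{C_r}\frac{|\nabla u|^2}{W}\,ds<\infty .
\end{equation}
For every $r$ with $D_r\ne\emptyset$,
\begin{equation}\label{eq:cacc}
A(r)\le12\pi\,M(2r)^2 .
\end{equation}
\end{lemma}

\begin{proof}
For $\tau>0$ let $u_\tau=\operatorname{sign}(u)\,(|u|-\tau)^+$. For every $R$ the set $\{|u|\ge\tau\}\cap\{|z|\le R\}$ is closed and bounded in $\overline D$ and misses $\partial D$, so it is a compact subset of $D$. Hence, for a compactly supported Lipschitz function $\psi$ on $\mathbb{C}$, the product $\psi u_\tau$ is Lipschitz with compact support in $D$. By mollification, $\iint\nabla\chi\cdot\nabla u/W=0$ holds for every such function $\chi$. Since $\nabla u_\tau=\mathbf 1_{\{|u|>\tau\}}\nabla u$ almost everywhere, the choice $\chi=\psi u_\tau$ gives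
\begin{equation}\label{eq:weak}
\iint_D\psi\,\mathbf 1_{\{|u|>\tau\}}\frac{|\nabla u|^2}{W}=-\iint_D u_\tau\,\frac{\nabla\psi\cdot\nabla u}{W}.
\end{equation}
We shall let $\tau\to0$ by monotone convergence. In the limit the set $\{u=0\}$ is omitted, but it carries no energy: the part of it where $\nabla u\ne0$ is locally a $C^1$ curve and has measure zero.

\emph{The flux bound.} Take $\psi=1$ for $|z|\le r$, $\psi=1-(|z|-r)/h$ for $r\le|z|\le r+h$, and $\psi=0$ beyond. The right side of \eqref{eq:weak} becomes $\frac1h\int_r^{r+h}F_\tau(\rho)\,d\rho$ with $F_\tau(\rho)=\int_{C_\rho}u_\tau u_\rho W^{-1}\,ds$, where $u_\rho$ is the radial derivative. Since $|u_\rho|\le W$, we have $|F_\tau(\rho)|\le2\pi\rho M(\rho)$, so $F_\tau$ is locally bounded. Let $h\to0$. The left side converges by dominated convergence, the right side by the Lebesgue differentiation theorem for almost every $r$, and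
\[
\iint_{D_r\cap\{|u|>\tau\}}\frac{|\nabla u|^2}{W}=F_\tau(r)\le\int_{C_r}\frac{|u||u_r|}{W}\,ds\le2\pi rM(r).
\]
Taking $\tau=1/n\to0$, for $r$ outside a countable union of null sets, gives the first part of \eqref{eq:flux}. As $A$ is nondecreasing and finite almost everywhere, it is finite everywhere. In polar coordinates $A(r)=\int_0^r\big(\int_{C_\rho}|\nabla u|^2W^{-1}ds\big)d\rho$, which gives local absolute continuity and the formula for $A'$.

\emph{The cutoff bound.} Take $\psi=\varphi^2$, where $\varphi=1$ for $|z|\le r$, $\varphi=0$ for $|z|\ge2r$, and $\varphi$ is linear in $|z|$ in between, so that $|\nabla\varphi|=1/r$ on an annulus of area $3\pi r^2$. Let $I$ be the left side of \eqref{eq:weak}; it is finite. Since $\nabla\psi=2\varphi\nabla\varphi$ and $u_\tau=0$ where $|u|\le\tau$, the Cauchy--Schwarz inequality gives $I\le2I^{1/2}\big(\iint u_\tau^2|\nabla\varphi|^2/W\big)^{1/2}$. With $W\ge1$ and $|u_\tau|\le M(2r)$ in $D_{2r}$,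
\[
I\le4\iint_D u_\tau^2\,\frac{|\nabla\varphi|^2}{W}\le\frac{4M(2r)^2}{r^2}\cdot3\pi r^2 .
\]
Letting $\tau\to0$ gives \eqref{eq:cacc}.

\emph{Positivity.} Since $D\ne\mathbb{C}$, the boundary $\partial D$ is non-empty, so a constant solution is zero. Hence $u$ is not constant, $\nabla u\ne0$ on some open set, and $A(r)>0$ for large $r$.
\end{proof}

\section{The inequality on one circle}\label{sec:circle}

We now prove a form of \eqref{eq:goal}. Split each arc into a gentle set $E$, where $p$ is small and $W$ is close to $1$, and a steep set $B$. On $B$ the energy controls $\int|f'|$ but not $\int f'^2$. So we need a version of Wirtinger's inequality that charges $f'^2$ on $E$ with the sharp constant, and charges only the variation of $f$ on $B$.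

\begin{lemma}\label{lem:wirt}
Let $f\in C[0,L]\cap C^1(0,L)$ with $f(0)=f(L)=0$ and $|f|\le M$. Let $(0,L)$ be the disjoint union of measurable sets $E$ and $B$, with $f'$ bounded on $E$ and $V=\int_B|f'|\,ds<\infty$. Then
\[
\int_0^Lf^2\,ds\le\Big(\frac L\pi\Big)^2\int_Ef'^2\,ds+2MVL .
\]
\end{lemma}

\begin{proof}
The hypotheses give $f'\in L^1(0,L)$, so $f(s)=\int_0^sf'$ and $\int_0^Lf'=0$. We delete the steep part of $f'$ and subtract a linear function to restore the zero at $s=L$. Put
\[
m=\frac1L\int_Ef'=-\frac1L\int_Bf',\qquad \hat f(s)=\int_0^sf'\,\mathbf 1_E-ms,\qquad k=f-\hat f .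
\]
Then $\hat f$ is Lipschitz and $\hat f(0)=\hat f(L)=0$. Since $\hat f'=f'\mathbf 1_E-m$, we have $\int_0^L\hat f'^2=\int_Ef'^2-2m\cdot Lm+Lm^2\le\int_Ef'^2$, and \eqref{eq:wirt} gives $\int_0^L\hat f^2\le(L/\pi)^2\int_Ef'^2$. Next,
\[
k(s)=\int_0^sf'\,\mathbf 1_B+ms=\Big(1-\frac sL\Big)\int_0^sf'\,\mathbf 1_B-\frac sL\int_s^Lf'\,\mathbf 1_B ,
\]
so $|k|\le V$. Finally $f^2-\hat f^2=k(2f-k)\le2|f||k|\le2MV$. Integrate over $(0,L)$.
\end{proof}

It remains to choose the threshold $\delta$ between gentle and steep. On $E=\{p\le\delta\}$ we lose the factor $\sqrt{1+\delta^2}$, so $\delta$ should be small. On $B=\{p>\delta\}$ all terms will be bounded by a multiple of $(M/\delta)\,p^2/W$, and this coefficient must not exceed the harmonic one, $\Lambda/2\pi$. So $\delta$ has to be a fixed multiple of $M/\Lambda$. The multiple that comes out is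
\[
c_*=2\pi(1+\pi).
\]
We shall use twice the following consequence of the monotonicity of $t\mapsto t/\sqrt{1+t^2}$: for $\delta>0$,
\begin{equation}\label{eq:steep}
p>\delta\quad\Longrightarrow\quad p\le\frac{\sqrt{1+\delta^2}}{\delta}\cdot\frac{p^2}{W},\qquad W=\sqrt{1+p^2}.
\end{equation}

\begin{proposition}\label{prop:key}
For almost every cut radius $r$ with $A(r)>0$, and for every real $\vartheta\ge\ell(r)$,
\begin{equation}\label{eq:key}
A(r)\le\frac1{2\pi}\sqrt{r^2\vartheta^2+c_*^2M(r)^2}\;A'(r).
\end{equation}
\end{proposition}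

\begin{proof}
Take $r$ for which \eqref{eq:flux} holds. Then $M=M(r)>0$, because $0<A(r)\le2\pi rM(r)$, and $\vartheta>0$, because $C_r\ne\emptyset$. Put
\[
\Lambda=r\vartheta,\qquad\delta=\frac{c_*M}{\Lambda},\qquad q=\sqrt{1+\delta^2}.
\]
Fix a component arc of $C_r$, of length $L\le\Lambda$, parametrized by arclength. On it let $f=u$, $g=u_r$, $p=|\nabla u|$, so that $f'$ is the tangential derivative and $p^2=f'^2+g^2$. Since $r$ is cut, $f$ is continuous on $[0,L]$ and vanishes at both ends. Let $E=\{p\le\delta\}$ and $B=\{p>\delta\}$.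

\emph{The steep set.} On $B$ we have $|g|\le p\le p^2/\delta$, so
\begin{equation}\label{eq:onB}
\int_B\frac{|f||g|}{W}\le\frac M\delta\int_B\frac{p^2}{W}.
\end{equation}
By \eqref{eq:steep}, the variation of $f$ on $B$ satisfies $V=\int_B|f'|\le\int_Bp\le\frac q\delta\int_Bp^2/W$, which is finite since $A'(r)<\infty$.

\emph{The gentle set.} On $E$ we repeat the harmonic computation, with Lemma~\ref{lem:wirt} in place of \eqref{eq:wirt}. From $W\ge1$ we get $|f||g|/W\le\frac{\Lambda}{2\pi}g^2+\frac{\pi}{2\Lambda}f^2$, and then, using $L\le\Lambda$,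
\[
\int_E\frac{|f||g|}{W}\le\frac{\Lambda}{2\pi}\int_Eg^2+\frac{\pi}{2\Lambda}\Big[\frac{L^2}{\pi^2}\int_Ef'^2+2MVL\Big]\le\frac{\Lambda}{2\pi}\int_Ep^2+\pi MV .
\]
On $E$ we have $W\le q$, so $p^2\le q\,p^2/W$. With the bound for $V$,
\begin{equation}\label{eq:onE}
\int_E\frac{|f||g|}{W}\le\frac{q\Lambda}{2\pi}\int_E\frac{p^2}{W}+\frac{\pi qM}{\delta}\int_B\frac{p^2}{W}.
\end{equation}

\emph{Adding up.} In the sum of \eqref{eq:onB} and \eqref{eq:onE} the coefficient of $\int_Bp^2/W$ is
\[
\frac{(1+\pi q)M}{\delta}=\frac{(1+\pi q)\Lambda}{2\pi(1+\pi)}\le\frac{q\Lambda}{2\pi},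
\]
since $1+\pi q\le q(1+\pi)$. So $\int_0^L|f||g|/W\le\frac{q\Lambda}{2\pi}\int_0^Lp^2/W$ on each arc, with the same constant for all arcs. Sum over the arcs, use \eqref{eq:flux}, and note that $q\Lambda=\sqrt{\Lambda^2+c_*^2M^2}$.
\end{proof}

\begin{remark}
For $u=mx$ on the half plane $x>0$, with $m>0$, we have $A(r)=\frac{m^2}{W}\cdot\frac{\pi r^2}{2}$, so $rA'/A=2$. With $\vartheta=\pi$ and $M(r)=mr$, inequality \eqref{eq:key} gives $rA'/A\ge2\pi/\sqrt{\pi^2+c_*^2m^2}$. The estimate becomes exact as the slope $M(r)/r$ tends to $0$.
\end{remark}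

\section{Sublinear growth: Theorems \ref{thm:strong}(a) and \ref{thm:order}}\label{sec:sublinear}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a)]
First, $\vartheta$ is measurable, because $\ell$ is lower semicontinuous. Indeed, if $\ell(r)>s$, then $C_r$ contains a compact arc of angular length greater than $s$ or is the whole circle; since $D$ is open, the radial projection of this compact set to nearby circles also lies in $D$, so $\ell>s$ near $r$.

Since $\alpha<1$, there is $a\in(0,1)$ with $M(r)\le r^a$ for large $r$. Choose $r_0$ so that for $r\ge r_0$ this bound holds, $r$ is cut (Lemma~\ref{lem:circles}) and $A(r)>0$. By \eqref{eq:key} with $\vartheta=\vartheta(r)$ and the inequality $(1+t)^{-1/2}\ge1-t/2$ for $t\ge0$, for almost every $r\ge r_0$,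
\[
\frac{A'(r)}{A(r)}\ge\frac{2\pi}{r\vartheta}\Big(1+\frac{c_*^2M^2}{r^2\vartheta^2}\Big)^{-1/2}\ge\frac{2\pi}{r\vartheta}-\frac{\pi c_*^2M^2}{r^3\vartheta^3}\ge\frac{2\pi}{r\vartheta}-\frac{\pi c_*^2}{\kappa^3}\,r^{2a-3}.
\]
The lower bound $\vartheta\ge\kappa$ keeps the error under control on radii where the arcs are short. Since $a<1$, the integral $J=\pi c_*^2\kappa^{-3}\int_{r_0}^\infty r^{2a-3}\,dr$ is finite. The function $\log A$ is locally absolutely continuous on $[r_0,\infty)$, because $A$ is and $A\ge A(r_0)>0$. Integrating,
\[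
A(r)\ge A(r_0)\,e^{-J}\exp\Big(2\pi\int_{r_0}^r\frac{dt}{t\,\vartheta(t)}\Big)\qquad(r\ge r_0).
\]
By \eqref{eq:cacc}, $M(2r)\ge\sqrt{A(r)/12\pi}$, which is the assertion.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:order}]
Let $\beta=\infty$. If $\alpha<0$, then $M(r)\to0$, which is impossible because $M$ is nondecreasing and positive for large $r$. So $\alpha\ge0$.

Let $\pi\le\beta<\infty$ and suppose that $\alpha<\pi/\beta$. Then $\alpha<1$, and $\beta^*\le\beta<\infty$ by Lemma~\ref{lem:circles}. Choose $b>\beta$ with $\alpha<\pi/b$ and apply Theorem~\ref{thm:strong}(a) with $\kappa=b$. There is $r_1\ge r_0$ with $\ell(t)\le b$, that is $\vartheta(t)=b$, for $t\ge r_1$. Hence $M(2r)\ge c\,(r/r_1)^{\pi/b}$ for $r\ge r_1$, so $\alpha\ge\pi/b$, a contradiction.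
\end{proof}

\section{The lower order: Theorem \ref{thm:strong}(b)}\label{sec:lower}

For the lower order we may no longer assume that $M(r)/r$ is small for all large $r$: a function of small lower order can have $M(r)\ge\varepsilon r$ on some ranges of radii, and there \eqref{eq:key} is weak. But such a radius deposits energy of size $r^2$, which is more than we are trying to prove. So, given $R$, we restart the differential inequality at the last such radius before $R$.

\begin{lemma}\label{lem:deposit}
Let $\varepsilon>0$. If $M(r)\ge\varepsilon r$ and every $\rho\in[r,2r]$ is cut, then $A(2r)\ge c_\varepsilon r^2$, where $c_\varepsilon>0$ depends only on $\varepsilon$.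
\end{lemma}

\begin{proof}
Let $\rho\in(r,2r)$ satisfy \eqref{eq:flux}. By Lemma~\ref{lem:max} there is a component arc $I$ of $C_\rho$ on which $|u|$ takes the value $M(\rho)\ge M(r)\ge\varepsilon r$. Its length is at most $4\pi r$. Since $u$ vanishes at both ends of $I$, it climbs and descends, so $\int_Ip\,ds\ge2\varepsilon r$ for $p=|\nabla u|$. Put $\delta=\varepsilon/4\pi$. The part of $I$ where $p\le\delta$ contributes at most $4\pi r\delta=\varepsilon r$ to this integral. On the rest we use \eqref{eq:steep}:
\[
\varepsilon r\le\int_{I\cap\{p>\delta\}}p\,ds\le\frac{\sqrt{1+\delta^2}}{\delta}\,A'(\rho).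
\]
Integrating over $\rho\in(r,2r)$ gives the claim with $c_\varepsilon=\varepsilon\delta/\sqrt{1+\delta^2}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
Fix $b>\max(\pi,\beta^*)$ and $\varepsilon>0$, and put
\[
\gamma=\frac{\pi}{\sqrt{b^2+c_*^2\varepsilon^2}}<1 .
\]
Choose $r_0$ so that $A(r_0)>0$ and every $r\ge r_0$ is cut with $\ell(r)\le b$. By \eqref{eq:key} with $\vartheta=b$, we have $A'(r)/A(r)\ge2\gamma/r$ for almost every $r\ge r_0$ with $M(r)\le\varepsilon r$. Integrating, for $r_0\le s\le t$,
\begin{equation}\label{eq:run}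
M(r)\le\varepsilon r\ \text{ on }(s,t]\quad\Longrightarrow\quad A(t)\ge A(s)\,(t/s)^{2\gamma}.
\end{equation}
We claim that $M(R)\ge cR^\gamma$ for all $R>2r_0$, with $c>0$ independent of $R$. Let $S=\{r\in[r_0,R]:M(r)>\varepsilon r\}$.

If $S=\emptyset$, then \eqref{eq:cacc} and \eqref{eq:run} give $12\pi M(R)^2\ge A(R/2)\ge A(r_0)\,(R/2r_0)^{2\gamma}$.

If $S\ne\emptyset$, choose $r_1\in S$ with $\sup S\le2r_1$. When $R\le4r_1$, monotonicity gives $M(R)\ge M(r_1)\ge\varepsilon R/4\ge\frac\varepsilon4(2r_0)^{1-\gamma}R^\gamma$. When $R>4r_1$, the interval $(2r_1,R/2]$ misses $S$, so \eqref{eq:cacc}, \eqref{eq:run} and Lemma~\ref{lem:deposit} give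
\[
12\pi M(R)^2\ge A(R/2)\ge A(2r_1)\Big(\frac{R}{4r_1}\Big)^{2\gamma}\ge c_\varepsilon4^{-2\gamma}r_1^{2-2\gamma}R^{2\gamma}\ge c_\varepsilon4^{-2\gamma}r_0^{2-2\gamma}R^{2\gamma}.
\]
The last step uses $\gamma<1$, that is $b>\pi$; this is why the bound cannot exceed $1$ in this argument, however small $\beta^*$ is.

The claim shows that the lower order is at least $\gamma$. Let $\varepsilon\to0$ and $b\downarrow\max(\pi,\beta^*)$. If $\pi\le\beta<\infty$, then $\beta^*\le\beta$ gives $\max(\pi,\beta^*)\le\beta$, and the last statement follows.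
\end{proof}

\section{Minimal graphs of order $\pi/\beta$: Theorem \ref{thm:sharp}}\label{sec:sharp}

The cases $\beta=\pi$ and $\beta=\infty$ are the function $u=x$ on $\{x>0\}$ and Example~\ref{ex:cat}(i). Let $\beta=p\pi$ with $1<p\le2$; in this section $p$ denotes this exponent. The harmonic function $r^{1/p}\cos(\theta/p)$ is $\operatorname{Re}w$ under the substitution $z=w^p$. We keep the height $\operatorname{Re}w$, up to a constant, and correct the map $w\mapsto z$ so that the surface becomes minimal.

We recall the criterion. Let $X=(x,y,U)$ be an immersion of a plane domain with coordinate $w=\xi+i\eta$, and let $\partial_w=\frac12(\partial_\xi-i\partial_\eta)$. Then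
\[
4\,(x_w^2+y_w^2+U_w^2)=|X_\xi|^2-|X_\eta|^2-2i\,X_\xi\cdot X_\eta ,
\]
so $X$ is conformal exactly when $x_w^2+y_w^2+U_w^2=0$. For a conformal immersion $\Delta X=2|X_\xi|^2HN$, where $H$ is the mean curvature and $N$ the unit normal. Hence a conformal immersion with harmonic coordinates is a minimal surface. Take $z=x+iy=h+\overline g$ with $h,g$ holomorphic, and $U=\operatorname{Re}w-1$. All coordinates are harmonic, $U_w=\frac12$, and
\[
x_w^2+y_w^2+U_w^2=(x_w+iy_w)(x_w-iy_w)+\tfrac14=z_w\,\overline z_w+\tfrac14=h'g'+\tfrac14 .
\]
So the choice $h=w^p$ forces $g'=-1/(4h')$. On the half plane $\Omega=\{\operatorname{Re}w>\frac12\}$, with principal branches, let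
\[
h(w)=w^p,\qquad g'(w)=-\frac{w^{1-p}}{4p},\qquad g(w)=\begin{cases}-\dfrac{w^{2-p}}{4p(2-p)},&p<2,\\[2mm]-\dfrac18\log w,&p=2.\end{cases}
\]
The domain will be the image of the smaller half plane $\operatorname{Re}w>1$; working on $\Omega$ gives us a neighborhood of its boundary.

\emph{The map $z$ is a diffeomorphism of $\Omega$ onto an open set.} Write $w=|w|e^{i\varphi}$ with $|\varphi|<\pi/2$. The function $\log\cos$ is concave on $(-\pi/2,\pi/2)$ and vanishes at $0$, and $0<p-1\le1$, so $\cos((p-1)\varphi)\ge(\cos\varphi)^{p-1}$. Therefore, on $\Omega$,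
\[
\operatorname{Re}h'=p|w|^{p-1}\cos((p-1)\varphi)\ge p\,(\operatorname{Re}w)^{p-1}\ge\frac p2,\qquad|g'|=\frac{|w|^{1-p}}{4p}\le\frac1{2p},
\]
and $\frac p2>\frac1{2p}$. For $w_1\ne w_2$ in $\Omega$, the quotient $(h(w_1)-h(w_2))/(w_1-w_2)$ is the mean of $h'$ over the segment from $w_2$ to $w_1$, so its real part is at least $p/2$. Hence
\[
|h(w_1)-h(w_2)|\ge\frac p2|w_1-w_2|>\frac1{2p}|w_1-w_2|\ge|g(w_1)-g(w_2)|,
\]
and $z(w_1)\ne z(w_2)$. The Jacobian $|h'|^2-|g'|^2$ of $z$ is positive, so the injective map $z$ is a diffeomorphism onto the open set $z(\Omega)$.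

\emph{The solution.} It follows that $X=(z,U)$ is an immersion, hence a minimal surface, and that it is the graph of the smooth function $u=U\circ z^{-1}$ on $z(\Omega)$. Let $D=z(\{\operatorname{Re}w>1\})$. It is simply connected, being homeomorphic to a half plane, and $u>0$ solves the minimal surface equation in $D$. Since $2-p<p$, we have $g=o(|w|^p)$, so
\begin{equation}\label{eq:asym}
z(w)=w^p\,(1+o(1))\qquad\text{as }|w|\to\infty,\ \operatorname{Re}w\ge1 .
\end{equation}
Thus $D$ is unbounded and $z$ is proper on $\{\operatorname{Re}w\ge1\}$. The image of this closed half plane is therefore closed; it contains $D$ as a dense subset, so it equals $\overline D$. By injectivity $\partial D=\overline D\setminus D=z(\{\operatorname{Re}w=1\})$. Since $\overline D\subset z(\Omega)$, the function $u$ is continuous on $\overline D$, and $u=0$ on $\partial D$. On $\overline D$, moreover, $|w|\to\infty$ as $|z(w)|\to\infty$, because $z$ is bounded on bounded subsets of $\{\operatorname{Re}w\ge1\}$.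

\emph{The asymptotic angle is $p\pi$.} Fix a small $\varepsilon>0$. By \eqref{eq:asym}, points of $D$ of large modulus have an argument in $(-\frac{p\pi}2-\varepsilon,\frac{p\pi}2+\varepsilon)$, so $\operatorname{meas}_\theta(C_r)\le p\pi+2\varepsilon$ for large $r$. Conversely, $\arg(1+it)\to\pm\frac\pi2$ as $t\to\pm\infty$, so by \eqref{eq:asym} points of $\partial D$ of large modulus have an argument within $\varepsilon$ of $\frac{p\pi}2$ or of $-\frac{p\pi}2$. Since $\frac{p\pi}2\le\pi$, such points do not lie in the sector $|\arg z|<\frac{p\pi}2-\varepsilon$. So for large $R$ the connected set $\{|\arg z|<\frac{p\pi}2-\varepsilon,\ |z|>R\}$ misses $\partial D$. It contains the points $z(t)\in D$ for large real $t$, which are real and positive. Hence it lies in $D$, and $\operatorname{meas}_\theta(C_r)\ge p\pi-2\varepsilon$ for $r>R$. Letting $\varepsilon\to0$ gives asymptotic angle $p\pi=\beta$.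

\emph{The order is $1/p$.} By \eqref{eq:asym}, $0<u(z(w))\le|w|=|z(w)|^{1/p}(1+o(1))$, so $\alpha\le1/p$. Along the real axis $u(z(t))=t-1\sim|z(t)|^{1/p}$ as $t\to\infty$, so $\alpha\ge1/p$. Thus $\alpha=1/p=\pi/\beta$, and Theorem~\ref{thm:sharp} is proved.

\begin{thebibliography}{9}

\bibitem{growth}
\emph{Growth of solutions to the minimal surface equation over domains in a half plane},
\texttt{https://archive.intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak \_fulltext/\allowbreak journals/\allowbreak cag/\allowbreak 2005/\allowbreak 0013/\allowbreak 0005/\allowbreak CAG-2005-0013-0005-a011.pdf}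

\end{thebibliography}
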